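# Walsh functions and exponentials are not equivalent in $L_p$, $p\neq 2$, in any order

## 1. The Paley order in $L_4$: $6^k$ against $8^k$

Let $r_0,r_1,\dots$ be the Rademacher functions on $[0,1]$, $r_k(t)=\operatorname{sign}\sin(2^{k+1}\pi t)$. For $t$ uniform in $[0,1]$ they are independent uniform signs. For $n=\sum_k p_k2^k$ with $p_k\in\{0,1\}$, the $n$-th Walsh function in the Paley order is $w_n=\prod_k r_k^{p_k}$. So $w_0=1$, $w_1=r_0$, $w_2=r_1$, $w_3=r_0r_1$. Since $r_k^2=1$ almost everywhere, $w_mw_n=w_{m\oplus n}$, where $\oplus$ is addition of binary digits without carry. Write $e_n(\alpha)=e^{in\alpha}$ on $[0,2\pi]$ with normalized measure, so that $e_me_n=e_{m+n}$.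

**Definition (equivalence).** Let $1\le p<\infty$. Sequences $(x_n)_{n\ge0}$ in $L_p[0,1]$ and $(y_n)_{n\ge0}$ in $L_p[0,2\pi]$ are *equivalent in $L_p$* if there is $C<\infty$ with
$$C^{-1}\Big\|\sum a_nx_n\Big\|_p\le\Big\|\sum a_ny_n\Big\|_p\le C\Big\|\sum a_nx_n\Big\|_p \tag{1}$$
for all finitely supported complex $(a_n)$.

In $L_2$ both systems are orthonormal, so they are equivalent in every order, with $C=1$. For $p\ne2$ it is known that $(e_n)$ and $(w_n)$, in the Paley order, are not equivalent. The question, from "Non-Similarity Of Walsh And Trigonometric Systems" (https://www.impan.pl/~pwojtas/Publikacje/walsh1.pdf), is whether a cleverer order helps: is there a permutation $\sigma$ of $\{0,1,2,\dots\}$ such that $(e_n)$ and $(w_{\sigma(n)})$ are equivalent in $L_p$ for some $p\ne2$? The answer is no.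

One case can be done completely by hand: $p=4$ and $\sigma$ the identity. There the norms are counts.

**Proposition A.** Let $N=2^k$, and suppose $\|\sum_{n<N}a_ne_n\|_4\le M\|\sum_{n<N}a_nw_n\|_4$ for all $(a_n)$. Then $M^4\ge\frac23\left(\frac43\right)^k$. In particular $(e_n)$ and $(w_n)$ are not equivalent in $L_4$.

*Proof.* Let $D_N=\sum_{n<N}e_n$. Expanding $|D_N|^4=D_N^2\overline{D_N}^2$ and integrating, $\|D_N\|_4^4$ is the number of quadruples in $\{0,\dots,N-1\}^4$ with $n_1+n_2=n_3+n_4$. The sum $s$ has $1,2,\dots,N,\dots,2,1$ representations as $s$ runs over $0,\dots,2N-2$, so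
$$\|D_N\|_4^4=N^2+2\sum_{k<N}k^2=\frac{2N^3+N}{3}\ge\tfrac23N^3. \tag{2}$$
For real $\theta$ take $a_n=e^{in\theta}$. Then $\sum a_ne_n$ is a translate of $D_N$ and has the same norm, so $\|D_N\|_4^4\le M^4\|\sum_{n<N}e^{in\theta}w_n\|_4^4$ for every $\theta$. Average over $\theta$. Expanding the fourth power on the right, the integral over $t$ keeps the quadruples with $n_1\oplus n_2=n_3\oplus n_4$, and the average over $\theta$ keeps those with $n_1+n_2=n_3+n_4$. So
$$\tfrac23N^3\le M^4\cdot\#\{(n_i): n_1+n_2=n_3+n_4,\ n_1\oplus n_2=n_3\oplus n_4\}. \tag{3}$$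
To count, note that $n_1+n_2=(n_1\oplus n_2)+2(n_1\wedge n_2)$, where $\wedge$ is the digitwise product. Hence the two conditions say that $n_1\oplus n_2=n_3\oplus n_4$ and $n_1\wedge n_2=n_3\wedge n_4$, and these can be tested digit by digit. In one digit, the pairs $(0,0)$, $(1,1)$ each agree only with themselves, while $(0,1)$ and $(1,0)$ agree with each other: $1+1+2^2=6$ quadruples of digits. The count is $6^k$, and $\frac23 8^k\le M^46^k$. $\square$

For $k=1$ the two counts are $6$ and $6$. For $k=2$ they are $44$ and $36$: the quadruples lost are those from $0+2=1+1$ and $1+3=2+2$ (four orderings each), since $0\oplus2=1\oplus 3=2$ but $1\oplus1=2\oplus2=0$. The relation $0+3=1+2$ survives, because $0\oplus3=1\oplus2$.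

What changes if $w_n$ is replaced by $w_{\sigma(n)}$? Inequality (3) remains, with $\sigma(n_i)$ in the second condition, but the digitwise count is gone. What changes if $4$ is replaced by another $p$? Then norms are no longer such counts. We deal with these in turn.

## 2. One test function sees the image, modulations see the graph

The first thing to try is one natural test vector, $a_n=1$ for $n<N=2^k$. It gives nothing for $p>1$. On the Walsh side $\sum_{n<2^k}w_n=\prod_{j<k}(1+r_j)$ equals $2^k$ with probability $2^{-k}$ and $0$ otherwise, so its $L_p$-norm is exactly $N^{1-1/p}$. On the trigonometric side $|D_N(\alpha)|=\left|\frac{\sin(N\alpha/2)}{\sin(\alpha/2)}\right|$. For $|\alpha|\le\pi/N$ we have $|\sin(N\alpha/2)|\ge\frac2\pi\cdot\frac{N|\alpha|}2$ and $|\sin(\alpha/2)|\le\frac{|\alpha|}{2}$, so $|D_N|\ge\frac2\pi N$ on a set of normalized measure $1/N$, and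
$$\|D_N\|_p\ge\tfrac2\pi N^{1-1/p}. \tag{4}$$
Conversely $|D_N(\alpha)|\le\min(N,\pi/|\alpha|)$ on $[-\pi,\pi]$, so for $p>1$
$$\|D_N\|_p^p\le\frac1\pi\Big(\frac\pi N N^p+\pi^p\int_{\pi/N}^\infty\alpha^{-p}\,d\alpha\Big)=\frac p{p-1}N^{p-1}.$$
The two norms are comparable, uniformly in $N$. The reason is visible at $p=4$: the constant test vector only measures the additive structure of the index sets $\{0,\dots,N-1\}\subset\mathbb Z$ and $\{\sigma(0),\dots,\sigma(N-1)\}$ *separately*, and both an interval and a subgroup have as much additive structure as a set can have, up to constants.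

Proposition A got past this by using all modulations $a_n=e^{in\theta}$ at once. On the exponential side a modulation is a translation and costs nothing. Averaged over $\theta$, the Walsh side counts additive quadruples of the *graph* $\{(n,\sigma(n))\}$, in which both group laws have to be obeyed simultaneously. The proof for arbitrary $\sigma$ shows that such a graph cannot be additively rich.

## 3. Arbitrary orders in $L_4$: graph energy and dilation by $m$

It is no more work to replace Walsh functions by characters of any group of bounded exponent, so we fix that language now.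

**Characters.** For a discrete abelian group $B$, $\widehat B$ is the compact group of its characters, with normalized Haar measure; dual groups are written additively. For $b\in B$ let $\chi_b(\beta)=\langle\beta,b\rangle$, a function on $\widehat B$. Then $\chi_b\chi_{b'}=\chi_{b+b'}$, $|\chi_b|=1$, and the $\chi_b$ are orthonormal. If $V\subset B$ is a subgroup, the restriction $\widehat B\to\widehat V$ is a continuous homomorphism, onto because characters of $V$ extend to $B$. It maps Haar measure to an invariant probability measure, hence to Haar measure (uniform measure if $V$ is finite). So $\|\sum_{b\in V}a_b\chi_b\|_p$ may be computed on $\widehat V$.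

**Example.** Let $B=\mathbb Z_2^{(\infty)}=\bigoplus_{k\ge0}\mathbb Z_2$ and identify $n=\sum p_k2^k$ with $(p_k)$. Then $\widehat B=\{\pm1\}^{\mathbb N}$, and $\chi_n$ at a sign sequence is the product of the signs in the places where $p_k=1$. As $(r_k(t))_{k<K}$ is uniform on $\{\pm1\}^K$ for every $K$, $\sum a_nw_n$ and $\sum a_n\chi_n$ have the same distribution. So Walsh functions are the characters of $\mathbb Z_2^{(\infty)}$, and $2\,\mathbb Z_2^{(\infty)}=0$. For $B=\mathbb Z$ the characters are the $e_n$.

Write $mB=\{mb:b\in B\}$ and $A[m]=\{a\in A:ma=0\}$. If $mB=0$ then also $m\widehat B=0$.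

**Additive energy.** For a finite subset $\Gamma$ of an abelian group let $E(\Gamma)$ be the number of quadruples in $\Gamma^4$ with $\gamma_1-\gamma_2=\gamma_3-\gamma_4$. Rewriting this as $\gamma_1+\gamma_4=\gamma_3+\gamma_2$ and relabeling, $E(\Gamma)$ also counts the quadruples with $\gamma_1+\gamma_2=\gamma_3+\gamma_4$. Always $E(\Gamma)\le|\Gamma|^3$. A finite subgroup has $E=|\Gamma|^3$. An interval of $N$ integers has $E=(2N^3+N)/3$. The set $\{1,2,4,\dots,2^{N-1}\}\subset\mathbb Z$ has only the trivial quadruples, $E=2N^2-N$.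

Large energy does not mean that $\Gamma+\Gamma$ is small. Take $\Gamma=\{0,\dots,h-1\}\cup\{2^{h+j}:0\le j<h\}$. Its energy is at least $\frac23h^3=\frac1{12}|\Gamma|^3$ because of the first half, but the second half alone gives $h(h+1)/2$ distinct sums. What is true is that a large *part* of $\Gamma$ has few differences. We quote two theorems.

**(BSG)** (Balog–Szemerédi–Gowers; Gowers, GAFA 11 (2001); Tao–Vu, *Additive Combinatorics*, §2.5.) There is an absolute constant $c_0\ge1$ such that if $K\ge1$ and a finite nonempty $\Gamma$ in an abelian group has $E(\Gamma)\ge|\Gamma|^3/K$, then some $X\subset\Gamma$ satisfies $|X|\ge|\Gamma|/(c_0K^{c_0})$ and $|X-X|\le c_0K^{c_0}|X|$.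

**(PR)** (Plünnecke–Ruzsa; e.g. Petridis, Combinatorica 32 (2012).) If $|X-X|\le R|X|$, then the $k$-fold sumset $kX=X+\dots+X$ satisfies $|kX|\le R^k|X|$.

**Proposition B** ($L_4$, any order). Let $mB=0$, let $\varphi:\{0,\dots,N-1\}\to B$ be injective, and let $M\ge1$ satisfy $\|\sum a_ne_n\|_4\le M\|\sum a_n\chi_{\varphi(n)}\|_4$ for all $(a_n)_{n<N}$. Then $N\le\big(c_0(2M^4)^{c_0}\big)^{m+2}$.

*Proof.* Let $\Delta=\{(n,\varphi(n)):n<N\}\subset\mathbb Z\times B$.

**Step 1 (the graph has large energy).** Test with $a_n=e^{in\theta}$ and average over $\theta$, as for (3). By (2) this gives $\frac23N^3\le M^4E(\Delta)$, so $E(\Delta)\ge N^3/K$ with $K=2M^4$.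

**Step 2 (a large part of the graph has small sumsets).** Put $R=c_0K^{c_0}$. By (BSG) and (PR) there is $X\subset\Delta$ with $|X|\ge N/R$ and $|(m+1)X|\le R^{m+1}|X|$.

**Step 3 (but the $(m+1)$-fold sumset of a piece of a graph is huge).** For $(n,b),(n',b')\in X$ the element
$$(n,b)+m(n',b')=(n+mn',\,b)$$
lies in $(m+1)X$, because $mb'=0$. Let both points run over $X$. Different $(n,b)\in X$ have different second coordinates $b$, since $\varphi$ is injective; and for fixed $(n,b)$ different $(n',b')$ give different $n+mn'$. So all $|X|^2$ elements are distinct, and $|X|^2\le R^{m+1}|X|$. Hence $N\le R|X|\le R^{m+2}$. $\square$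

With $B=\mathbb Z_2^{(\infty)}$ and $m=2$ this answers the question for $p=4$. The mechanism to remember is in Step 3: *multiplication by $m$ kills one coordinate of the graph and is injective on the other*.

## 4. All $p\neq2$: statements

Throughout, $C_m$ denotes constants depending only on $m$.

**Theorem 1.** Let $mB=0$, $N\ge1$, and let $\varphi:\{0,\dots,N-1\}\to B$ be injective. Let $M\ge1$ be such that for all complex $(a_n)$:

* if $p>2$: $\ \|\sum_{n<N}a_ne_n\|_p\le M\|\sum_{n<N}a_n\chi_{\varphi(n)}\|_p$;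
* if $1\le p<2$: $\ \|\sum_{n<N}a_n\chi_{\varphi(n)}\|_p\le M\|\sum_{n<N}a_ne_n\|_p$.

Then $M\ge c_{p,m}N^\eta$ with $c_{p,m}>0$ and $\eta=\frac{p-2}{C_mp(p-1)}$ if $p>2$, $\eta=\frac{2-p}{C_mp}$ if $p<2$.

**Corollary to Theorem 1.** For $p\in[1,\infty)$, $p\ne2$, there is no permutation $\sigma$ such that $(e_n)_{n\ge0}$ and $(w_{\sigma(n)})_{n\ge0}$ are equivalent in $L_p$.

*Proof from Theorem 1.* A constant $C$ in (1) is at least $1$. Take $B=\mathbb Z_2^{(\infty)}$, $m=2$, $\varphi(n)=\sigma(n)$, $M=C$. Theorem 1 gives $C\ge c_{p,2}N^\eta$ for every $N$, which is impossible. $\square$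

**Theorem 2** (opposite inequalities). Let $B$ be a finite abelian group, $mB=0$, $|B|=N$, and let $\psi:B\to\mathbb Z$ be injective. Suppose $M\ge1$ and for all $(a_b)$: $\|\sum a_b\chi_b\|_p\le M\|\sum a_be_{\psi(b)}\|_p$ if $p>2$; $\ \|\sum a_be_{\psi(b)}\|_p\le M\|\sum a_b\chi_b\|_p$ if $1\le p<2$. Then $M\ge c_{p,m}N^\eta$, with $\eta$ as in Theorem 1 (possibly with a different $C_m$).

**Corollary 3.** (i) For every permutation $\sigma$ and every $p\in[1,\infty)\setminus\{2\}$, neither of the systems $(e_n)_{n\ge0}$, $(w_{\sigma(n)})_{n\ge0}$ dominates the other in $L_p$: neither of the two inequalities in (1) holds with any finite constant. (ii) If $\Lambda\subset\mathbb Z$ contains arbitrarily long arithmetic progressions, then $(e_n)_{n\in\Lambda}$ is not equivalent in $L_p$, $p\ne2$, to any family of distinct Walsh functions.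

**Theorem 4** (dichotomy). Let $B$ be a discrete abelian group and $p\in[1,\infty)$, $p\ne2$. Let $M_N$ be the infimum of those $M$ for which some injection $\varphi:\{0,\dots,N-1\}\to B$ makes $(e_n)_{n<N}$ and $(\chi_{\varphi(n)})_{n<N}$ $M$-equivalent in $L_p$, that is, (1) holds with $C=M$ ($\inf\emptyset=\infty$). If $B$ has unbounded exponent (or an element of infinite order), then $M_N\le2$ for all $N$. If $B$ has bounded exponent $m$, then $M_N\ge c_{p,m}N^\eta$ with $\eta>0$. (If $B$ is infinite, then always $M_N\le N^{|1/2-1/p|}$.)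

**Theorem 5** (classification). Let $A$ be a countable discrete abelian group, $m\ge2$, $B=\bigoplus_{k\ge0}\mathbb Z_m$, $p\in[1,\infty)$, $p\ne2$. Equivalent are:

1. (i) $mA$ is finite;
2. (ii) there is an injection $\varphi:A\to B$ such that $(\chi_a)_{a\in A}$ and $(\chi_{\varphi(a)})_{a\in A}$ are equivalent in $L_p$;
3. (iii) there are an injection $\varphi:A\to B$ and $M<\infty$ with $\|\sum s_a\chi_a\|_p\le M\|\sum s_a\chi_{\varphi(a)}\|_p$ (if $p>2$), resp. $\|\sum s_a\chi_{\varphi(a)}\|_p\le M\|\sum s_a\chi_a\|_p$ (if $p<2$), for all finitely supported scalars $(s_a)$.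

To reach these from Proposition B two things are needed: a substitute for the identity "fourth power of the norm $=$ count", and a version of Step 3 that works in finite groups and tolerates some $m$-torsion in the first coordinate.

## 5. Extremal norms force peaks

Let $F$ be a sum of $N$ orthonormal unimodular functions with coefficients of size at most $1$. Then $|F|\le N$ and $\|F\|_2^2\le N$. For $p>2$ these give $\|F\|_p^p\le N^{p-2}\|F\|_2^2\le N^{p-1}$, so $N^{1-1/p}$ is the *largest* possible $L_p$-norm. For $p<2$ they give $\|F\|_2^2\le N^{2-p}\|F\|_p^p$, so if $\|F\|_2^2$ is about $N$, then $N^{1-1/p}$ is about the *smallest* possible $L_p$-norm. In both cases the model is a function with a peak of height $N$ on a set of measure $1/N$. The next lemma says that near-extremal functions have such peaks. At $p=2$ the two extremes coincide and there is no information; correspondingly $\delta$ below degenerates.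

**Lemma 2.** Let $g_1,\dots,g_N$ be orthonormal functions with $|g_j|=1$ on a probability space $(Y,\nu)$, and $F=\sum c_jg_j$, $|c_j|\le1$.

(a) Let $p>2$, $0<\lambda\le1$, $\|F\|_p\ge\lambda N^{1-1/p}$. With $\kappa=\lambda^p/2$ and $\delta=\kappa^{1/(p-2)}$ we have $\nu\{|F|\ge\delta N\}\ge\kappa/N$.

(b) Let $1\le p<2$, $\Lambda\ge1$, $\|F\|_p\le\Lambda N^{1-1/p}$, $\sum|c_j|^2\ge N/3$. With $\kappa=\frac16$ and $\delta=(6\Lambda^p)^{-1/(2-p)}$ we have $\nu\{|F|\ge\delta N\}\ge\kappa/N$.

*Proof.* We use $|F|\le N$ and $\|F\|_2^2=\sum|c_j|^2\le N$. In both parts we show that small values of $F$ carry at most half of the relevant integral.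

(a) On $\{|F|<\delta N\}$ we have $|F|^p\le(\delta N)^{p-2}|F|^2$, so
$$\int_{|F|<\delta N}|F|^p\le(\delta N)^{p-2}N=\kappa N^{p-1}=\tfrac12\lambda^pN^{p-1}.$$
The full integral is at least $\lambda^pN^{p-1}$. Hence $N^p\,\nu\{|F|\ge\delta N\}\ge\int_{|F|\ge\delta N}|F|^p\ge\frac12\lambda^pN^{p-1}=\kappa N^{p-1}$.

(b) On $\{|F|<\delta N\}$ we have $|F|^2\le(\delta N)^{2-p}|F|^p$, so
$$\int_{|F|<\delta N}|F|^2\le(\delta N)^{2-p}\Lambda^pN^{p-1}=\delta^{2-p}\Lambda^pN=\tfrac N6.$$
The full integral is $\sum|c_j|^2\ge\frac N3$. Hence $N^2\,\nu\{|F|\ge\delta N\}\ge\frac N3-\frac N6=\frac N6$. $\square$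

Note that $0<\kappa,\delta\le1$ in both cases. Later we shall prove $N\le C_m(\kappa\delta)^{-C_m}$ or $N\le C_m(\kappa\delta/2)^{-C_m}$, and we convert this into a bound on $\lambda$ or $\Lambda$ once and for all. The second inequality is the weaker one, so assume it, and write $C=C_m$. In case (a) $\kappa\delta=\kappa^{1+1/(p-2)}=(\lambda^p/2)^{(p-1)/(p-2)}$, so
$$(N/C)^{1/C}\le2\,(2\lambda^{-p})^{(p-1)/(p-2)},\qquad\text{hence}\qquad \lambda^{-1}\ge c_{p,m}N^{(p-2)/(C_mp(p-1))}. \tag{5}$$
In case (b) $\kappa\delta=\frac16(6\Lambda^p)^{-1/(2-p)}$, so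
$$(N/C)^{1/C}\le12\,(6\Lambda^p)^{1/(2-p)},\qquad\text{hence}\qquad \Lambda\ge c_{p,m}N^{(2-p)/(C_mp)}. \tag{6}$$

## 6. Many peaks bound the size of the graph

Lemma 1 replaces Steps 1–3 of Proposition B. Its hypothesis is the one that Lemma 2 will provide for each modulation.

**Lemma 1.** Let $A,B$ be finite abelian groups, $mB=0$. Let $\Delta\subset A\times B$, $|\Delta|=N\ge1$, be such that both coordinate projections are injective on $\Delta$. Let $|c_d|\le1$ $(d\in\Delta)$, and for $\gamma=(\alpha,\beta)\in\widehat A\times\widehat B$ put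
$$u_\gamma(d)=\langle\alpha,a\rangle\langle\beta,b\rangle\quad(d=(a,b)),\qquad F(\gamma)=\sum_{d\in\Delta}c_du_\gamma(d).$$
Let $0<\delta,\kappa\le1$, $\Gamma=\{\gamma:|F(\gamma)|\ge\delta N\}$, and suppose $|\Gamma|\ge\kappa|A||B|/N$. Then $N\le C_m(\kappa\delta)^{-C_m}|A[m]|$.

*Proof.* **Step 1 (peaks give energy).** The aim is $E(\Delta)\ge\kappa\delta^4N^3$. The point is that a lower bound on the level set is a lower bound on the fourth moment, whatever $p$ it came from. Each $u_\gamma$ is a character of $A\times B$, so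
$$|F(\gamma)|^4=\sum_{d_1,\dots,d_4\in\Delta}c_{d_1}c_{d_2}\overline{c_{d_3}c_{d_4}}\;u_\gamma(d_1+d_2-d_3-d_4).$$
Sum over all $\gamma$. As $\sum_\gamma u_\gamma(x)$ is $|A||B|$ for $x=0$ and $0$ otherwise, and $|c_d|\le1$,
$$\sum_\gamma|F(\gamma)|^4\le|A||B|\,E(\Delta).$$
On the other hand the sum over $\Gamma$ alone is at least $|\Gamma|(\delta N)^4\ge\kappa\delta^4|A||B|N^3$.

**Step 2 (a large part with small sumsets).** Apply (BSG) to $\Delta$ with $K=1/(\kappa\delta^4)\ge1$ and put $R=c_0K^{c_0}$. With (PR) we get $X\subset\Delta$ with $|X|\ge N/R$ and $|(m+1)X|\le R^{m+1}|X|$.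

**Step 3 (dilation by $m$).** For $(a,b),(a',b')\in X$ we have $(a+ma',b)=(a,b)+m(a',b')\in(m+1)X$. By injectivity of the second projection, different $(a,b)\in X$ have different $b$. For fixed $(a,b)$, the $a'$ run over $|X|$ distinct elements of $A$, by injectivity of the first projection. Multiplication by $m$ on $A$ is $|A[m]|$-to-one onto its image, so there are at least $|X|/|A[m]|$ values $ma'$. Therefore
$$\frac{|X|^2}{|A[m]|}\le|(m+1)X|\le R^{m+1}|X|,$$
so $|X|\le R^{m+1}|A[m]|$ and
$$N\le R|X|\le R^{m+2}|A[m]|\le c_0^{\,m+2}(\kappa\delta)^{-4c_0(m+2)}|A[m]|,$$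
where the last step uses $\kappa\delta^4\ge(\kappa\delta)^4$. This is the assertion with $C_m=\max(c_0^{m+2},4c_0(m+2))$. $\square$

The factor $|A[m]|$ cannot simply be dropped. If $A=B$ is a finite group with $mB=0$, $\Delta$ is the diagonal and $c_d=1$, then $N=|B|$, $F(\alpha,\beta)=N$ when $\alpha+\beta=0$ and $F=0$ otherwise. So $\delta=\kappa=1$ is allowed, while $N$ is arbitrary; here $|A[m]|=N$.

## 7. Dirichlet and Fejér kernels as test functions: proof of Theorem 1

**Step 1 (test vectors of extremal norm).** We need coefficients $|c_n|\le1$ for which $\sum c_ne_n$ is as in Section 5.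

If $p>2$, take $c_n=1$. By (4), $\|\sum_{n<N}c_ne_n\|_p\ge\frac2\pi N^{1-1/p}$.

If $p<2$, we need a small norm. The upper bound for $\|D_N\|_p$ in Section 2 has the factor $\frac p{p-1}$ and breaks down at $p=1$, so we use the Fejér kernel, which treats all $p<2$ at once. First reduce to odd $N$. If $N\le2$, then $M\ge1\ge2^{-\eta}N^\eta$ and there is nothing to prove. If $N>2$ is even, the hypothesis holds for $N-1\ge N/2$ with the same $M$ (put the last coefficient equal to $0$), and a bound $M\ge c(N-1)^\eta$ gives $M\ge c\,2^{-\eta}N^\eta$. So let $N=2h+1$ and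
$$c_n=1-\frac{|n-h|}{h+1}\quad(0\le n\le2h).$$
Then $\sum c_ne_n=e^{ih\alpha}\Phi(\alpha)$ with $\Phi(\alpha)=\sum_{|k|\le h}\big(1-\frac{|k|}{h+1}\big)e^{ik\alpha}=\frac1{h+1}\big|\sum_{k=0}^he^{ik\alpha}\big|^2\ge0$. So $\|\Phi\|_1=\int\Phi=1$ and $\|\Phi\|_\infty=h+1\le N$, whence $\|\Phi\|_p^p\le\|\Phi\|_\infty^{p-1}\|\Phi\|_1\le N^{p-1}$:
$$\Big\|\sum c_ne_n\Big\|_p\le N^{1-1/p}.$$
Lemma 2(b) also asks for a lower bound on $\sum c_n^2$. Using $\sum_{k=1}^hk^2=h(h+1)(2h+1)/6$,
$$\sum c_n^2=1+\frac2{(h+1)^2}\sum_{k=1}^hk^2=1+\frac{h(2h+1)}{3(h+1)}=1+\frac{2h+1}3-\frac{2h+1}{3(h+1)}\ge1+\frac{2h+1}3-\frac23\ge\frac N3 .$$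

**Step 2 (finite groups).** Lemma 1 is about finite groups, so we replace $\mathbb Z$ by a cyclic group in which multiplication by $m$ is still injective. Let $L=mN+1$, so $\gcd(L,m)=1$ and $L\ge N$. Put $A=\mathbb Z_L$; then $A[m]=\{0\}$. Let $V\subset B$ be the subgroup generated by $\varphi(0),\dots,\varphi(N-1)$; it is finite, being finitely generated with $mV=0$. Let
$$\Delta=\{(n\bmod L,\ \varphi(n)):0\le n<N\}\subset A\times V.$$
Both projections are injective on $\Delta$: the first because $N\le L$, the second because $\varphi$ is injective.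

**Step 3 (all modulations).** The purpose is to get peaks for *every* $j\in\mathbb Z_L\cong\widehat A$, where $\langle j,n\rangle=e^{2\pi ijn/L}$. Put $a_n=c_ne^{2\pi ijn/L}$. Then $\sum a_ne_n$ is the translate of $\sum c_ne_n$ by $2\pi j/L$ and has the same norm. So for $F_j=\sum_na_n\chi_{\varphi(n)}$ the hypothesis gives
$$\|F_j\|_p\ge\tfrac2{\pi M}N^{1-1/p}\ (p>2),\qquad\|F_j\|_p\le MN^{1-1/p}\ (p<2).$$
All characters in $F_j$ come from $V$, so $F_j$ has the same distribution as
$$\beta\mapsto F(j,\beta)=\sum_nc_ne^{2\pi ijn/L}\langle\beta,\varphi(n)\rangle$$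
on $\widehat V$ with uniform measure. Apply Lemma 2 on $\widehat V$ to the orthonormal functions $\beta\mapsto\langle\beta,\varphi(n)\rangle$ with coefficients $a_n$, taking $\lambda=\frac2{\pi M}$, resp. $\Lambda=M$. For every $j$ at least $\kappa|V|/N$ elements $\beta\in\widehat V$ satisfy $|F(j,\beta)|\ge\delta N$.

**Step 4 (conclusion).** Sum over $j$: in the notation of Lemma 1 (with $V$ in place of $B$), $|\Gamma|\ge\kappa|A||V|/N$. Lemma 1 with $|A[m]|=1$ gives $N\le C_m(\kappa\delta)^{-C_m}$. Now (5) with $\lambda^{-1}=\pi M/2$, resp. (6) with $\Lambda=M$, gives $M\ge c_{p,m}N^\eta$. $\square$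

With the Corollary to Theorem 1 this answers the question: no such permutation exists.

## 8. Lemma 1 on the dual group: energy of the level set

Here is a second proof of Lemma 1, which looks for additive structure in the set $\Gamma$ of large values instead of in $\Delta$. Now $\Gamma$ is not a graph, but its fibers are so thin that it almost behaves like one. It needs only (BSG), (PR) and Parseval, and again $m$ kills the $\widehat B$-coordinate.

**Step 1 (fibers of $\Gamma$ are thin).** Fix $\beta$. The first coordinates of the points of $\Delta$ are distinct, so Parseval on $\widehat A$ gives $\sum_\alpha|F(\alpha,\beta)|^2=|A|\sum|c_d|^2\le|A|N$. Hence at most $|A|N/(\delta N)^2=|A|/(\delta^2N)$ of the $\alpha$ have $(\alpha,\beta)\in\Gamma$. In the same way, for fixed $\alpha$ at most $|B|/(\delta^2N)$ of the $\beta$ have $(\alpha,\beta)\in\Gamma$. In particular $|\Gamma|\le|A||B|/(\delta^2N)$.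

**Step 2 (many differences of $\Gamma$ lie in a small set).** Choose $|\varepsilon_\gamma|=1$ with $\varepsilon_\gamma F(\gamma)=|F(\gamma)|$. By Cauchy–Schwarz,
$$\delta N|\Gamma|\le\sum_{\gamma\in\Gamma}|F(\gamma)|=\sum_dc_d\sum_{\gamma\in\Gamma}\varepsilon_\gamma u_\gamma(d)\le N^{1/2}\Big(\sum_d\Big|\sum_{\gamma\in\Gamma}\varepsilon_\gamma u_\gamma(d)\Big|^2\Big)^{1/2}.$$
Square, expand, and use $u_\gamma\overline{u_{\gamma'}}=u_{\gamma-\gamma'}$. With $D(\gamma)=\sum_{d\in\Delta}u_\gamma(d)$ this gives
$$\delta^2N|\Gamma|^2\le\sum_{\gamma,\gamma'\in\Gamma}|D(\gamma-\gamma')|.$$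
Let $S=\{\gamma:|D(\gamma)|\ge\frac12\delta^2N\}$. Pairs with $\gamma-\gamma'\notin S$ contribute at most $\frac12\delta^2N|\Gamma|^2$, and the others at most $N$ each. So at least $\frac12\delta^2|\Gamma|^2$ pairs satisfy $\gamma-\gamma'\in S$. By Parseval $\sum_\gamma|D(\gamma)|^2=|A||B|N$, so
$$|S|\le\frac{4|A||B|}{\delta^4N}\le\frac{4|\Gamma|}{\kappa\delta^4}.$$

**Step 3 (energy).** Let $\rho(s)$ be the number of pairs in $\Gamma^2$ with difference $s$. By Cauchy–Schwarz,
$$E(\Gamma)=\sum_s\rho(s)^2\ge\frac{\big(\sum_{s\in S}\rho(s)\big)^2}{|S|}\ge\frac{\big(\frac12\delta^2|\Gamma|^2\big)^2}{|S|}\ge\frac{\kappa\delta^8}{16}|\Gamma|^3 .$$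

**Step 4 (small sumset).** Apply (BSG) to $\Gamma$ with $K=16/(\kappa\delta^8)$, and put $R=c_0K^{c_0}$. There is $X\subset\Gamma$ with $|X|\ge|\Gamma|/R$ and $|X-X|\le R|X|$. By (PR) and Step 1, $|(m+1)X|\le R^{m+1}|X|\le R^{m+1}|A||B|/(\delta^2N)$.

**Step 5 (large sumset).** Let $P\subset\widehat A$, $P'\subset\widehat B$ be the projections of $X$. As $|X|\ge\kappa|A||B|/(RN)$, dividing by the fiber bounds of Step 1 gives
$$|P|\ge\frac{\kappa\delta^2|A|}R,\qquad|P'|\ge\frac{\kappa\delta^2|B|}R .$$
For $\beta\in P'$ choose $\alpha_\beta$ with $(\alpha_\beta,\beta)\in X$. For every $(\alpha',\beta')\in X$, since $m\beta'=0$,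
$$(\alpha_\beta+m\alpha',\beta)=(\alpha_\beta,\beta)+m(\alpha',\beta')\in(m+1)X.$$
Multiplication by $m$ on $\widehat A\cong A$ is $|A[m]|$-to-one onto its image, so each $\beta\in P'$ yields at least $|P|/|A[m]|$ distinct elements. Different $\beta$ yield different elements, so
$$|(m+1)X|\ge\frac{|P||P'|}{|A[m]|}\ge\frac{\kappa^2\delta^4|A||B|}{R^2|A[m]|}.$$
Comparing with Step 4, $N\le R^{m+3}\kappa^{-2}\delta^{-6}|A[m]|$. Since $R\le c_016^{c_0}(\kappa\delta)^{-8c_0}$ and $\kappa^{-2}\delta^{-6}\le(\kappa\delta)^{-6}$, this is again of the form $C_m(\kappa\delta)^{-C_m}|A[m]|$. $\square$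

## 9. Point masses and the opposite inequalities: Theorem 2 and Corollary 3

In Theorem 2 the roles are exchanged: the function of extremal norm must live on $\widehat B$, and the peaks appear on the circle. On a finite $\widehat B$ the extremal functions are point masses, and their modulations are the translates of one point mass.

*Proof of Theorem 2.* **Step 1 (peaks on the circle).** For $\beta\in\widehat B$ take $a_b=\langle\beta,b\rangle$. At $\beta'\in\widehat B$ the sum $\sum_ba_b\chi_b$ equals $\sum_b\langle\beta+\beta',b\rangle$, which is $N$ if $\beta'=-\beta$ and $0$ otherwise. Its $L_p$-norm is $(N^p/N)^{1/p}=N^{1-1/p}$. So $G_\beta(\alpha)=\sum_b\langle\beta,b\rangle e^{i\psi(b)\alpha}$ satisfies $\|G_\beta\|_p\ge M^{-1}N^{1-1/p}$ if $p>2$, and $\|G_\beta\|_p\le MN^{1-1/p}$ if $p<2$. The coefficients are unimodular, so Lemma 2 applies with $\lambda=1/M$, resp. $\Lambda=M$: the set $E_\beta=\{\alpha:|G_\beta(\alpha)|\ge\delta N\}$ has normalized measure $|E_\beta|\ge\kappa/N$.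

**Step 2 (sampling, to return to finite groups).** The function $|G_\beta|^2-\delta^2N^2$ is a real trigonometric polynomial. Either it vanishes identically, or it has finitely many zeros; so $E_\beta$ is the whole circle or a finite union of closed arcs and points. An arc of normalized length $\ell$ contains $L\ell+O(1)$ of the points $2\pi j/L$, $j\in\mathbb Z_L$. So the proportion of these points lying in $E_\beta$ tends to $|E_\beta|$ as $L\to\infty$. There are finitely many $\beta$. Hence we can fix a large $L$, coprime to $m$ and larger than all differences $|\psi(b)-\psi(b')|$, such that for every $\beta\in\widehat B$ at least $\frac\kappa{2N}L$ of the points lie in $E_\beta$.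

**Step 3 (conclusion).** Let $A=\mathbb Z_L$, $\Delta=\{(\psi(b)\bmod L,\ b):b\in B\}$, $c_d=1$. The second projection is clearly injective on $\Delta$, and the first is injective by the choice of $L$. Since $F(j,\beta)=\sum_be^{2\pi ij\psi(b)/L}\langle\beta,b\rangle=G_\beta(2\pi j/L)$, summing over $\beta$ gives $|\Gamma|\ge\frac\kappa2|A||B|/N$. Lemma 1 with $\kappa/2$ in place of $\kappa$ and $|A[m]|=1$ gives $N\le C_m(\kappa\delta/2)^{-C_m}$, and (5), (6) finish the proof. $\square$

*Proof of Corollary 3.* (i) Any finite domination constant may be enlarged to be at least $1$. Let $p>2$. An inequality $\|\sum a_ne_n\|_p\le M\|\sum a_nw_{\sigma(n)}\|_p$ contradicts Theorem 1 as $N\to\infty$. Suppose $\|\sum a_nw_{\sigma(n)}\|_p\le M\|\sum a_ne_n\|_p$. Reindexing by $b=\sigma(n)$, this says $\|\sum a_bw_b\|_p\le M\|\sum a_be_{\sigma^{-1}(b)}\|_p$. Restrict it to $b\in\{0,\dots,2^k-1\}$, which is the subgroup $\mathbb Z_2^k$. Theorem 2 with $B=\mathbb Z_2^k$, $m=2$, $\psi=\sigma^{-1}$ gives $M\ge c_{p,2}2^{k\eta}$ for all $k$,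 a contradiction. If $p<2$, the two roles are interchanged: domination of $(w_{\sigma(n)})$ by $(e_n)$ contradicts Theorem 1, and domination of $(e_n)$ by $(w_{\sigma(n)})$ contradicts Theorem 2.

(ii) For $d\ne0$ we have $\|\sum_{n<N}a_ne_{s+nd}\|_p=\|\sum_{n<N}a_ne_n\|_p$, because $|e_s|=1$ and $\alpha\mapsto d\alpha$ preserves the measure of the circle. If $(e_n)_{n\in\Lambda}$ were equivalent to distinct Walsh functions with constant $C$, then a progression $s,s+d,\dots,s+(N-1)d$ in $\Lambda$ would give the hypothesis of Theorem 1 with $M=C$. Let $N\to\infty$ along progressions in $\Lambda$. $\square$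

## 10. Bounded against unbounded exponent: Theorem 4

*Bounded exponent.* Any $M$ for which the two systems are $M$-equivalent is at least $1$ and satisfies the hypothesis of Theorem 1, so $M\ge c_{p,m}N^\eta$. The infimum $M_N$ obeys the same bound.

*Unbounded exponent.* Suppose first that $b\in B$ has infinite order. Then $\int\chi_b^k=\int\chi_{kb}=0$ for every integer $k\ne0$, so $\chi_b$ is uniformly distributed on the unit circle. With $\varphi(n)=nb$ we have $\sum a_n\chi_{nb}=\sum a_n\chi_b^n$, and the norms are equal.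

Otherwise every element has finite order and the orders are unbounded (if they were bounded, their least common multiple would annihilate $B$). Given $N$, choose $b$ of order $L\ge7N$ and put $\varphi(n)=nb$, which is injective for $n<N$. Now $\int\chi_b^k$ is $1$ if $L\mid k$ and $0$ otherwise, so $\chi_b$ is uniform on the $L$-th roots of unity. With $f=\sum_{n<N}a_ne_n$,
$$\Big\|\sum a_n\chi_{nb}\Big\|_p^p=\frac1L\sum_{j}|f(2\pi j/L)|^p .$$
We compare this sampled norm with $\|f\|_p$. Multiply $f$ by $e^{-i\lfloor N/2\rfloor\alpha}$; no absolute value changes, and the frequencies now lie between $-N/2$ and $N/2$. By Bernstein's inequality, valid for $1\le p\le\infty$, $\|f'\|_p\le\frac N2\|f\|_p$. Let $g$ be the step function equal to $f(2\pi j/L)$ on $I_j=[2\pi j/L,2\pi(j+1)/L)$; then $\|g\|_p^p$ is exactly the sampled average above. On $I_j$ we have $|f-g|\le\int_{I_j}|f'|$, so by Hölder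
$$\int_{I_j}|f-g|^p\le|I_j|\Big(\int_{I_j}|f'|\Big)^p\le|I_j|\,|I_j|^{p-1}\int_{I_j}|f'|^p=|I_j|^p\int_{I_j}|f'|^p .$$
Sum over $j$, with $|I_j|=2\pi/L$:
$$\|f-g\|_p\le\frac{2\pi}L\|f'\|_p\le\frac{2\pi}L\cdot\frac N2\|f\|_p\le\frac\pi7\|f\|_p\le\frac12\|f\|_p .$$
Thus $\frac12\|f\|_p\le\|g\|_p\le\frac32\|f\|_p$, and $M_N\le2$.

*The general upper bound.* Let $f=\sum a_j\chi_j$ be in the span of any $N$ distinct characters. Then $\|f\|_\infty\le\sum|a_j|\le N^{1/2}\|f\|_2$. For $p>2$, $\|f\|_p^p\le\|f\|_\infty^{p-2}\|f\|_2^2\le N^{(p-2)/2}\|f\|_2^p$, so $\|f\|_2\le\|f\|_p\le N^{1/2-1/p}\|f\|_2$. For $p<2$, $\|f\|_2^2\le\|f\|_p^p\|f\|_\infty^{2-p}\le\|f\|_p^pN^{(2-p)/2}\|f\|_2^{2-p}$, so $N^{1/2-1/p}\|f\|_2\le\|f\|_p\le\|f\|_2$. Two sums with the same coefficients have the same $L_2$-norm. So for any injection $\varphi$, which exists if $B$ is infinite, their $L_p$-norms differ at most by the factor $N^{|1/2-1/p|}$. $\square$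

## 11. Which groups embed in $\bigoplus\mathbb Z_m$ up to equivalence: Theorem 5

With $m=2$ the theorem says which countable systems of characters are equivalent to distinct Walsh functions. For $A=\mathbb Z$, $2A$ is infinite: impossible. For $A=\bigoplus_{k\ge 0}\mathbb Z_4$, $2A$ is infinite: impossible. For $A=\mathbb Z_4\oplus\mathbb Z_2^{(\infty)}$, $2A$ has two elements: possible. In this section the factor $|A[m]|$ in Lemma 1 is finally used.

*(ii)$\Rightarrow$(iii)* is immediate from the definition of equivalence.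

*(iii)$\Rightarrow$(i).* Suppose (iii) holds and $mA$ is infinite. We may assume $M\ge1$.

**Case 1: $A$ has an element $z$ of infinite order.** By Section 10, $(\chi_{nz})_{n\ge0}$ is isometric to $(e_n)_{n\ge0}$ in $L_p$. The restriction of (iii) to the elements $nz$ is then the hypothesis of Theorem 1 for the injection $n\mapsto\varphi(nz)$, with the same $M$ for all $N$. This contradicts Theorem 1.

**Case 2: $A$ is a torsion group.** We apply Lemma 1 to finite subgroups on which $m$ has large image. For every $r$ choose $r$ elements of $mA$ and lift them to $A$. The lifts generate a finite subgroup $A_r\subset A$ with $|mA_r|\ge r$. Put $N=|A_r|$. Let $V\subset B$ be the finite subgroup generated by $\varphi(A_r)$, and let $\Delta=\{(a,\varphi(a)):a\in A_r\}\subset A_r\times V$, $c_d=1$. Both projections are injective on $\Delta$. For $\alpha\in\widehat{A_r}$ the function $\sum_{a\in A_r}\langle\alpha,a\rangle\chi_a$, computed on $\widehat{A_r}$, is $N$ at one point and $0$ elsewhere, so its norm is $N^{1-1/p}$. By (iii),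 $\sum_{a\in A_r}\langle\alpha,a\rangle\chi_{\varphi(a)}$ has norm at least $M^{-1}N^{1-1/p}$ if $p>2$ and at most $MN^{1-1/p}$ if $p<2$. Its distribution is that of $\beta\mapsto F(\alpha,\beta)$ on $\widehat V$. By Lemma 2 with $\lambda=1/M$, resp. $\Lambda=M$, for every $\alpha$ at least $\kappa|V|/N$ elements $\beta\in\widehat V$ satisfy $|F(\alpha,\beta)|\ge\delta N$, where $\kappa,\delta$ depend only on $M$ and $p$. So $|\Gamma|\ge\kappa|A_r||V|/N$, and Lemma 1 gives
$$r\le|mA_r|=\frac N{|A_r[m]|}\le C_m(\kappa\delta)^{-C_m}$$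
for all $r$, a contradiction.

*(i)$\Rightarrow$(ii).* **Step 1 (construction of $\varphi$).** The idea is that $A$ is, up to finitely many cosets, a group of exponent dividing $m$. Let $H=A[m]$. As $A/H\cong mA$, the index $q=|mA|$ of $H$ is finite. By Prüfer's theorem $H$, being of bounded exponent and countable, is a countable direct sum of cyclic groups of orders dividing $m$. Each of these embeds in $\mathbb Z_m$, so there is an injective homomorphism $\iota:H\to\bigoplus_{k\ge0}\mathbb Z_m$. Write $B=B_1\oplus B_2$ with $B_1\cong B_2\cong\bigoplus_{k\ge0}\mathbb Z_m$ and regard $\iota$ as a map into $B_1$. Let $r_1,\dots,r_q$ be coset representatives of $H$ in $A$, let $f_1,\dots,f_q\in B_2$ be distinct, and put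
$$\varphi(r_i+h)=f_i+\iota(h).$$
This is injective: the $B_2$-component determines $i$, and then the $B_1$-component determines $h$.

**Step 2 (cosets can be separated at bounded cost).** Write a finite sum as $f=\sum_i\chi_{r_i}g_i$ with $g_i=\sum_ha_{i,h}\chi_h$. Let $H^\perp\subset\widehat A$ be the annihilator of $H$, a compact group with normalized Haar measure. For $\zeta\in H^\perp$ we have $\chi_a(\xi+\zeta)=\langle\zeta,a\rangle\chi_a(\xi)$. Hence
$$\int_{H^\perp}\overline{\langle\zeta,r_i\rangle}\,f(\xi+\zeta)\,d\zeta=\chi_{r_i}(\xi)g_i(\xi),$$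
because $\int_{H^\perp}\langle\zeta,a-r_i\rangle\,d\zeta$ is $1$ if $a-r_i\in H$ and $0$ otherwise ($H$ is exactly the set of elements annihilated by $H^\perp$). The left side is an average of translates of $f$ multiplied by unimodular constants, so its norm is at most $\|f\|_p$. With the triangle inequality,
$$\max_i\|g_i\|_p\le\|f\|_p\le q\max_i\|g_i\|_p. \tag{7}$$
The same argument in $B$, with the subgroup $\iota(H)\subset B_1$ and the cosets $f_i+\iota(H)$, which are distinct since the $f_i\in B_2$ are, gives for $\tilde f=\sum_i\chi_{f_i}\tilde g_i$, $\tilde g_i=\sum_ha_{i,h}\chi_{\iota(h)}$,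
$$\max_i\|\tilde g_i\|_p\le\|\tilde f\|_p\le q\max_i\|\tilde g_i\|_p. \tag{8}$$

**Step 3 (within one coset the norms agree).** As $\iota$ is an injective homomorphism, $\widehat\iota:\widehat B\to\widehat H$, $\beta\mapsto\beta\circ\iota$, is onto and maps Haar measure to Haar measure. Since $\tilde g_i(\beta)=\sum_ha_{i,h}\langle\widehat\iota\beta,h\rangle$, the norm $\|\tilde g_i\|_p$ equals the norm of $\sum_ha_{i,h}\chi_h$ on $\widehat H$, which is also $\|g_i\|_p$. By (7) and (8), $\|f\|_p\le q\max_i\|g_i\|_p=q\max_i\|\tilde g_i\|_p\le q\|\tilde f\|_p$, and likewise $\|\tilde f\|_p\le q\|f\|_p$. As $\tilde f=\sum_{i,h}a_{i,h}\chi_{\varphi(r_i+h)}$, the two systems are equivalent with constant $q$. $\square$
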